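\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{A normed space and its dual can have different Steiner ratios}

\begin{abstract}
The Steiner ratio of a finite-dimensional normed space is the infimum, over finite point sets, of the length of a shortest network divided by the length of a shortest spanning tree. Du, Lu, Ngo and Pardalos conjectured that a space and its dual have the same Steiner ratio. We show that this is false in every dimension $d\ge 8$: the Steiner ratio of $\ell_\infty^d$ is strictly smaller than that of $\ell_1^d$. The Steiner ratio of $\ell_\infty^d$ exceeds $\frac12$ by at most an exponentially small amount. If the unit ball is a polytope with $k$ vertices, however, the ratio exceeds $\frac12$ by at least a constant times $1/(k\log k)$, and the ball of $\ell_1^d$ has only $2d$ vertices. This lower bound, proved by a potential-function argument on trees, is the main result. The counterexamples persist under small perturbations of the norm, so there are smooth and strictly convex ones.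
\end{abstract}

\section{The question and the answer}

\subsection*{Steiner ratios and duality}

Let $d\ge2$. A \emph{unit ball} is a compact convex set $B\subset\mathbb R^d$, symmetric about the origin and with the origin in its interior. It determines the norm $\|\cdot\|_B$ with unit ball $B$. The \emph{Banach--Minkowski space} $M_d(B)$ is $\mathbb R^d$ with the metric $\|x-y\|_B$. Its dual is $M_d(DB)$, where, with the standard inner product,
\[
DB=\{y\in\mathbb R^d:\ \langle x,y\rangle\le1\text{ for all }x\in B\}
\]
is the polar body. Equivalently, $DB$ is the unit ball of the dual norm $\|y\|_*=\sup\{\langle x,y\rangle:\|x\|_B\le1\}$.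

Let $N$ be a finite set of at least two points in a metric space. A \emph{network} interconnecting $N$ is a finite connected graph whose vertices are placed at points of the space, every point of $N$ being occupied by some vertex. Its length is the sum of the lengths of its edges, that is, of the distances between their endpoints. We write $L(\text{SMT for }N)$ for the length of a shortest such network, a \emph{Steiner minimal tree}, and $L(\text{MST for }N)$ for the length of a \emph{minimum spanning tree}, a shortest tree with vertex set exactly $N$. If one prefers not to discuss whether a shortest network exists, $L(\text{SMT for }N)$ may be read as an infimum; nothing below changes. The \emph{Steiner ratio} of $M_d(B)$ is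
\[
m_d(B)=\inf_N\ \frac{L(\text{SMT for }N)}{L(\text{MST for }N)} .
\]
It measures how much can be gained by admitting additional vertices. Always $\frac12\le m_d(B)\le1$. The upper bound holds because a spanning tree is a network. For the lower bound, take a spanning tree of a network of length $L$, walk around it so that each edge is used twice, and join the points of $N$ in the order in which they are first met: this gives a spanning path of length at most $2L$.

The Steiner ratio is invariant under linear isomorphisms $A$, in the sense that $m_d(AB)=m_d(B)$, since $\|Ax\|_{AB}=\|x\|_B$. Du, Lu, Ngo and Pardalos conjectured, as stated in \cite{SteinerRatio}, that it is also invariant under duality: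
\[
m_d(B)=m_d(DB)\qquad\text{for every } d\ge2\text{ and every unit ball }B\subset\mathbb R^d.
\]
The first cases agree with this. The Euclidean ball is its own dual. In the plane, the square $[-1,1]^2$ and its dual $\{|y_1|+|y_2|\le1\}$ are linear images of each other. From dimension $3$ on, the cube $Q$ and the cross-polytope $DQ$,
\[
Q=[-1,1]^d,\qquad DQ=\Big\{y:\ \sum_{i}|y_i|\le1\Big\},
\]
are no longer linearly equivalent, as they have $2^d$ and $2d$ vertices respectively. So this is the natural pair to test.

The simplest test sets are the vertex sets. In $M_d(Q)=\ell_\infty^d$ the $2^d$ points of $\{\pm1\}^d$ are pairwise at distance $2$, so a minimum spanning tree has length $2(2^d-1)$, while the star that joins all of them to $0$ has length $2^d$. Hence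
\begin{equation}\label{cube}
m_d(Q)\le\frac{2^d}{2(2^d-1)}=\frac1{2-2^{1-d}} .
\end{equation}
In $M_d(DQ)=\ell_1^d$ the $2d$ points $\pm e_i$, where $e_1,\dots,e_d$ is the standard basis, are pairwise at distance $2$, and in the same way
\begin{equation}\label{cross}
m_d(DQ)\le\frac{2d}{2(2d-1)}=\frac1{2-1/d} .
\end{equation}
If stars on vertices were the worst configurations, the conjecture would fail badly. But both estimates are upper bounds, and $\ell_1^d$ contains many more complicated trees. What is needed is a lower bound for $m_d(DQ)$ that exceeds the right side of \eqref{cube}.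

\subsection*{Results}

The lower bound holds for all polytopes and depends only on the number of vertices.

\begin{theorem}\label{thm:lower}
Let $B\subset\mathbb R^d$ be a unit ball that is a polytope with $k$ vertices, and let $\theta_k\in(0,1)$ be the unique solution of
\[
k\,x\Big(2+\ln\frac1x\Big)=1
\]
in this interval. For every finite $N$ with $|N|\ge2$ and every network of length $L$ interconnecting $N$,
\[
L(\text{MST for }N)\le(2-\theta_k)\,L,\qquad\text{and hence}\qquad m_d(B)\ge\frac1{2-\theta_k} .
\]
Moreover
\[
\theta_k\ \ge\ \frac1{2k(1+\ln 3k)}\ \ge\ \frac1{k(2k+1)} .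
\]
\end{theorem}

The number of vertices of a polytope unit ball is always even and at least $4$. If $k=2d$ is such a number, the cross-polytope in dimension $d$ has $k$ vertices, and \eqref{cross} reads $m_d\le1/(2-2/k)$. So in a bound that depends on $k$ only, $\theta_k$ cannot be replaced by anything larger than $2/k$, and in this sense the theorem is sharp up to a factor of order $\log k$. For the cube, where $k=2^d$, the estimate \eqref{cube} is again $m_d\le1/(2-2/k)$.

\begin{theorem}\label{thm:disproof}
For every $d\ge8$ the cube $Q=[-1,1]^d$ satisfies $m_d(Q)<m_d(DQ)$. Moreover, for every $d\ge2$,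
\[
2m_d(Q)-1\le\frac1{2^d-1},\qquad
\frac1{8d(1+\ln 6d)}\le 2m_d(DQ)-1\le\frac1{2d-1} .
\]
\end{theorem}

Thus the conjecture is false. It fails for many other norms as well.

\begin{theorem}\label{thm:open}
Let $d\ge8$ and $R=m_d(DQ)/m_d(Q)>1$. If a unit ball $B$ satisfies $\alpha Q\subseteq B\subseteq\beta Q$ with $\beta\ge\alpha>0$ and $(\beta/\alpha)^2<R$, then $m_d(B)<m_d(DB)$. So the conjecture fails on an open set of norms, including smooth strictly convex ones. In particular it fails for the dual pair $\ell_p^d$, $\ell_q^d$ with $\frac1p+\frac1q=1$, for all sufficiently large $p<\infty$.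
\end{theorem}

We do not decide whether there are counterexamples in the individual dimensions $2\le d\le7$.

\subsection*{Plan}

Section~\ref{sec:star} proves the lower bound for stars with equal legs, where the main idea is fully visible: a direction $v_\sigma$ used by two legs brings their endpoints closer together, and there are only $k$ directions. Section~\ref{sec:defect} turns an arbitrary network into a sequence of merges and writes $L(\text{MST})\le2L-\Delta$ with an explicit defect $\Delta\ge0$. Section~\ref{sec:potential} constructs the potential that carries the star argument through an arbitrary tree, and Section~\ref{sec:proof} bounds $\Delta$ from below. The comparison of cube and cross-polytope and the passage to nearby norms follow in Section~\ref{sec:duals}.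

\section{Stars with equal legs}\label{sec:star}

Throughout Sections~\ref{sec:star}--\ref{sec:proof}, $B$ is a polytope unit ball with vertices $v_\sigma$, $\sigma\in\Sigma$, $|\Sigma|=k$, and $\|\cdot\|=\|\cdot\|_B$. Two facts about the norm are used.
\begin{itemize}
\item Every $x$ has a representation $x=\sum_\sigma c_\sigma v_\sigma$ with $c_\sigma\ge0$ and $\sum_\sigma c_\sigma=\|x\|$. For $x\ne0$ this holds because $x/\|x\|\in B=\operatorname{conv}\{v_\sigma\}$; for $x=0$ take all $c_\sigma=0$.
\item For all real $a_\sigma$, of either sign,
\begin{equation}\label{normbound}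
\Big\|\sum_\sigma a_\sigma v_\sigma\Big\|\le\sum_\sigma|a_\sigma| ,
\end{equation}
by the triangle inequality and $\|-v_\sigma\|=\|v_\sigma\|\le1$. This is where the symmetry of $B$ enters.
\end{itemize}
We think of $c_\sigma$ as the amount of \emph{direction} $\sigma$ used by $x$. Since $|a-b|=a+b-2\min(a,b)$ for $a,b\ge0$, two vectors that use a common direction have a difference shorter than the sum of their norms. This is the only geometric input.

\begin{proposition}\label{prop:star}
Let $p_1,\dots,p_n$, $n\ge2$, be distinct points with $\|p_i\|=1$. Then they have a spanning tree of length at most $(2-\frac2k)n$, where $n$ is the length of the star joining them to $0$.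
\end{proposition}

\begin{proof}
Add the points one at a time, and for $j\ge2$ join $p_j$ to a nearest $p_i$ with $i<j$. Writing $s_j=2-\min_{i<j}\|p_i-p_j\|\ge0$, we obtain a spanning tree of length $2(n-1)-\sum_{j\ge2}s_j$, and must show that the savings $s_j$ cannot all be small.

Write $p_i=\sum_\sigma c_\sigma(i)v_\sigma$ with $c_\sigma(i)\ge0$ and $\sum_\sigma c_\sigma(i)=1$. For each $\sigma$ keep the record $M_\sigma(j)=\max_{i\le j}c_\sigma(i)\le1$. If the index $i<j$ attains $M_\sigma(j-1)$, then by \eqref{normbound}
\[
\|p_i-p_j\|\le\sum_\tau|c_\tau(i)-c_\tau(j)|\le2-2\min\big(c_\sigma(i),c_\sigma(j)\big),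
\]
so $\min(M_\sigma(j-1),c_\sigma(j))\le\frac12s_j$. Since $M_\sigma(j-1)+c_\sigma(j)=M_\sigma(j)+\min(M_\sigma(j-1),c_\sigma(j))$, summation over $j$ gives
\[
\sum_{i=1}^nc_\sigma(i)=M_\sigma(n)+\sum_{j\ge2}\min(M_\sigma(j-1),c_\sigma(j))\le1+\frac12\sum_{j\ge2}s_j .
\]
Summing over the $k$ directions yields $n\le k+\frac k2\sum s_j$, that is, $\sum s_j\ge\frac{2n}k-2$. Hence the spanning tree has length at most $2(n-1)-\frac{2n}k+2=(2-\frac2k)n$.
\end{proof}

By the computations before \eqref{cube} and \eqref{cross}, the bound is attained for the vertices of the cube and of the cross-polytope. Note the structure of the proof: the record $\sum_\sigma M_\sigma$ gains the full length of every leg that is added, it loses at most $\frac k2s_j$ in the process, and it can never exceed $k$. For a general tree we keep the same kind of record, but now it travels from the leaves to the root. Legs are then replaced by paths of different lengths, and this is the source of all difficulties.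

\section{The defect of a tree}\label{sec:defect}

\subsection*{Normalization}

Let a network of length $L$ interconnecting $N$ be given, $|N|\ge2$. We replace it by a rooted binary tree without increasing its length. Zero-length edges are allowed.

First pass to a spanning tree of the network. Choose for each point of $N$ one vertex placed there, and call it a terminal. Repeatedly delete leaves that are not terminals. Then attach to each terminal that is not a leaf a new leaf by a zero-length edge, at the same point, and let this leaf take over the role of terminal. Now the leaves are exactly the terminals. If there is no non-leaf vertex, the tree is a single edge; subdivide it by a vertex placed at one of its endpoints. Choose a non-leaf vertex $r$ as root. Finally, if a vertex has more than two children, keep one of them and hang the others on a new vertex, placed at the same point and joined to it by a zero-length edge; repeat.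

The result is a rooted tree $T$ with leaf set (identified with) $N$, in which every non-leaf vertex has one or two children. Vertices with two children are called \emph{merges}. The length of $T$ is at most that of the network, so it suffices to prove the inequality of Theorem~\ref{thm:lower} for $T$. From now on $L$ is the length of $T$, and $p(v)$ is the point at which the vertex $v$ is placed. Since $|N|\ge2$, we have $L>0$.

\subsection*{States}

For an edge $e$ from a child $a$ to its parent $b$ let $\ell(e)=\|p(b)-p(a)\|$, and fix a representation
\[
p(b)-p(a)=\sum_\sigma c_\sigma(e)v_\sigma,\qquad c_\sigma(e)\ge0,\qquad\sum_\sigma c_\sigma(e)=\ell(e).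
\]
For a vertex $x$ of $T$ and a leaf $z$ that equals or descends from $x$ put
\[
h_\sigma(z,x)=\sum_{e\in\text{path}(z,x)}c_\sigma(e),\qquad D(z,x)=\sum_\sigma h_\sigma(z,x) .
\]
So $D(z,x)$ is the length of the path from $z$ to $x$, and $h_\sigma(z,x)$ is the amount of direction $\sigma$ that this path uses.

Let $N_v$ be the set of leaves that equal or descend from $v$. We follow such sets of leaves on their way to the root and look at them from two kinds of places, called \emph{states} $(S,x)$: the \emph{vertex state} $(N_v,v)$, and, if $w$ is the parent of $v$, the \emph{branch state} $(N_v,w)$. For a state put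
\[
\delta(S,x)=\min_{z\in S}D(z,x),
\]
and call $D(z,x)-\delta(S,x)\ge0$ the \emph{excess} of $z\in S$. A leaf is \emph{nearest} if its excess is $0$. When we pass along $e=(v\to w)$ from $(N_v,v)$ to $(N_v,w)$, all $D(z,\cdot)$ and $\delta$ grow by $\ell(e)$, so excesses do not change, and all $h_\sigma(z,\cdot)$ grow by $c_\sigma(e)$.

At a merge $w$ denote the two branch states by $(S_1,w)$ and $(S_2,w)$, with $\delta_i=\delta(S_i,w)$, numbered so that $\delta_1\le\delta_2$. The vertex state is $(S_1\cup S_2,w)$ and has $\delta=\delta_1$. At a non-leaf vertex with one child, the branch state and the vertex state coincide.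

Let $F$ be a function on states that vanishes at the vertex states $(\{z\},z)$ of leaves. At a merge $w$ define its \emph{loss}
\[
\Lambda_w(F)=F(S_1,w)+F(S_2,w)-F(S_1\cup S_2,w).
\]
Then
\begin{equation}\label{telescope}
\sum_{e=(v\to w)}\big[F(N_v,w)-F(N_v,v)\big]=F(N_r,r)+\sum_{\text{merges }w}\Lambda_w(F) .
\end{equation}
Indeed, for every non-leaf vertex $w$ the branch states at $w$ contribute $F(N_w,w)$, plus $\Lambda_w(F)$ if $w$ is a merge; and the vertex state of every $v\ne r$ is subtracted once. Everything cancels except the terms on the right and the values at the leaves, which are $0$.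

\subsection*{A spanning tree and its length}

At a merge $w$ define the \emph{imbalance} and the \emph{saving}
\[
\eta_w=\delta_2-\delta_1\ge0,\qquad s_w=\delta_1+\delta_2-\min_{z\in S_1,\,z'\in S_2}\|p(z)-p(z')\|\ge0 .
\]
Here $s_w\ge0$ because nearest leaves of the two branches are joined by a path of length $\delta_1+\delta_2$ through $w$. With $\delta_r=\delta(N_r,r)$, define the \emph{defect} of $T$ by
\[
\Delta=2\delta_r+\sum_w\eta_w+\sum_ws_w ,
\]
where here and below sums over $w$ run over all merges, and $\delta_1,\delta_2$ in such a sum are those of $w$.

\begin{lemma}\label{lem:defect}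
We have $L=\delta_r+\sum_w\delta_2$, in particular $\sum_w\delta_1\le\sum_w\delta_2\le L$, and
\[
L(\text{MST for }N)\le2L-\Delta .
\]
\end{lemma}

\begin{proof}
Apply \eqref{telescope} to $F=\delta$. The increments along edges are $\ell(e)$, and the loss at a merge is $\delta_1+\delta_2-\delta_1=\delta_2$. This is the first formula. Since $2\delta_2=\delta_1+\delta_2+\eta_w$, it can be rewritten as
\[
2L=2\delta_r+\sum_w(\delta_1+\delta_2)+\sum_w\eta_w .
\]
At each merge join a closest pair of leaves $z\in S_1$, $z'\in S_2$. By induction from the leaves to the root, the links chosen at the merges in the subtree of $v$ form a spanning tree of $N_v$; for $v=r$ we get a spanning tree of $N$. Its length is $\sum_w(\delta_1+\delta_2-s_w)=2L-\Delta$.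
\end{proof}

So the factor $2$ of the trivial bound is improved as soon as $\Delta$ is bounded below by a positive multiple of $L$. Up to now only the metric has been used. The vertices of $B$ enter through the next lemma, which extends the observation about common directions from Section~\ref{sec:star}.

\begin{lemma}\label{lem:saving}
Let $w$ be a merge, $z_i\in S_i$ leaves with excess $u_i=D(z_i,w)-\delta_i$ $(i=1,2)$, and suppose that $h_\sigma(z_i,w)\ge\lambda$ for $i=1,2$ and some direction $\sigma$. Then
\[
s_w\ge2\lambda-u_1-u_2 .
\]
\end{lemma}

\begin{proof}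
Adding edge vectors, $p(w)-p(z_i)=\sum_\tau h_\tau(z_i,w)v_\tau$. By \eqref{normbound},
\[
\|p(z_2)-p(z_1)\|\le\sum_\tau|h_\tau(z_1,w)-h_\tau(z_2,w)|\le D(z_1,w)+D(z_2,w)-2\lambda ,
\]
where we used $|a-b|=a+b-2\min(a,b)$ and, for $\tau\ne\sigma$, that the minimum is nonnegative. The right side equals $\delta_1+\delta_2+u_1+u_2-2\lambda$, and $s_w\ge\delta_1+\delta_2-\|p(z_2)-p(z_1)\|$.
\end{proof}

\section{The potential}\label{sec:potential}

We look for a function $\Phi=\sum_\sigma P_\sigma$ on states that vanishes at the leaves, grows along each edge by at least its length, satisfies $P_\sigma\le\delta$, and whose loss at each merge is controlled by $\eta_w$ and $s_w$, up to a small multiple of $\delta_1$. Then \eqref{telescope} bounds $L$ by the terms of $\Delta$, plus a small multiple of $\sum_w\delta_1\le L$ that can be absorbed.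

\subsection*{Balanced trees}

Suppose first that $\eta_w=0$ at all merges. The analogue of the record in Proposition~\ref{prop:star} is
\[
H_\sigma(S,x)=\max\{h_\sigma(z,x):\ z\in S\text{ nearest}\}\le\delta(S,x).
\]
Along an edge $e$ it grows by $c_\sigma(e)$, so $\sum_\sigma H_\sigma$ grows by $\ell(e)$. At a merge with $\delta_1=\delta_2$ the nearest leaves of both branches remain nearest, so the new record is the maximum of the two old ones and the loss is their minimum, which is at most $\frac12s_w$ by Lemma~\ref{lem:saving} with $u_1=u_2=0$. Now \eqref{telescope} with $F=\sum_\sigma H_\sigma$ gives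
\[
L\le k\delta_r+\frac k2\sum_ws_w=\frac k2\Delta .
\]
Thus balanced trees satisfy $\Delta\ge2L/k$, which gives the same bound as for stars.

\subsection*{What an imbalance destroys}

This record is useless as soon as the balance is slightly disturbed. Let $v_\tau=-v_\sigma$, let $0<\varepsilon<1$, and let a merge $w$ at the origin have two leaves as children, placed at $p(z_1)=v_\sigma$ and $p(z_2)=-(1+\varepsilon)v_\sigma$, so that $z_1$ uses $1$ of direction $\tau$ and $z_2$ uses $1+\varepsilon$ of direction $\sigma$. Then $\eta_w=\varepsilon$ and $s_w=0$. But after the merge only $z_1$ is nearest, and $H_\sigma$ drops to $0$: the loss in direction $\sigma$ is $1+\varepsilon$, while the merge contributes only $\eta_w+s_w=\varepsilon$ to the defect.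

So leaves that are not nearest must count too. They cannot count fully, since for a leaf with large excess a large $h_\sigma$ says nothing about $s_w$: the inequality $s_w\ge2\lambda-u_1-u_2$ of Lemma~\ref{lem:saving} becomes empty. The same inequality suggests the right compromise. At the level $\lambda$, a leaf with $h_\sigma\ge\lambda$ and excess $u$ is still useful if $u$ is small \emph{compared with $\lambda$}. We therefore give it the credit $1-u/\lambda$ at level $\lambda$ (and none if $u\ge\lambda$), take the best leaf at each level, and integrate over the levels. A nearest leaf has credit $1$ at all levels up to its $h_\sigma$, so by itself it contributes $h_\sigma$, as in the old record.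

\subsection*{Definition and growth along edges}

Let $\psi(t)=\max(0,1-t)$ for $t\ge0$ and $\psi(\infty)=0$. For a state $(S,x)$ and $\lambda>0$ put
\[
E_\sigma(\lambda)=\min\{D(z,x)-\delta(S,x):\ z\in S,\ h_\sigma(z,x)\ge\lambda\},\qquad\min\emptyset=\infty,
\]
\[
P_\sigma(S,x)=\int_0^{\delta(S,x)}\psi\Big(\frac{E_\sigma(\lambda)}\lambda\Big)\,d\lambda,\qquad\Phi=\sum_\sigma P_\sigma .
\]
The function $E_\sigma$ is a nondecreasing step function, so the integral makes sense. The restriction to levels $\lambda\le\delta$ guarantees $0\le P_\sigma\le\delta$. At the vertex state of a leaf $\delta=0$, hence $\Phi=0$.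

In the example above, the branch of $z_2$ has $P_\sigma=1+\varepsilon$ and the branch of $z_1$ has $P_\sigma=0$. After the merge $E_\sigma(\lambda)=\varepsilon$ for $\lambda\le1+\varepsilon$ and $\delta=1$, so
\[
P_\sigma=\int_\varepsilon^1\Big(1-\frac\varepsilon\lambda\Big)d\lambda=1-\varepsilon-\varepsilon\ln\frac1\varepsilon .
\]
The loss $1+\varepsilon$ has been reduced to $2\varepsilon+\varepsilon\ln\frac1\varepsilon$. An imbalance $\eta$ costs at most $\eta/\lambda$ at level $\lambda$, and this is why a logarithm, but nothing worse, appears.

\begin{lemma}\label{lem:edge}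
Along every edge $e$ the potential $\Phi$ increases by at least $\ell(e)$.
\end{lemma}

\begin{proof}
Fix $\sigma$ and write $c=c_\sigma(e)\le\ell(e)$. Let $E,\delta,P$ refer to the state before $e$, and $E',\delta',P'$ to the state after it. All $h_\sigma$ grow by $c$, and excesses do not change. So $E'(\lambda)=0$ for $0<\lambda\le c$, because all leaves, including a nearest one, now have $h_\sigma\ge c$; and $E'(\lambda)=E(\lambda-c)$ for $\lambda>c$. Moreover $\delta'=\delta+\ell(e)\ge\delta+c$. Since $\psi\ge0$ is nonincreasing,
\[
P'\ge c+\int_c^{\delta+c}\psi\Big(\frac{E(\lambda-c)}\lambda\Big)d\lambda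
=c+\int_0^\delta\psi\Big(\frac{E(\lambda)}{\lambda+c}\Big)d\lambda\ge c+P .
\]
Summation over $\sigma$ gives the claim, as $\sum_\sigma c_\sigma(e)=\ell(e)$.
\end{proof}

\subsection*{The loss at a merge}

\begin{lemma}\label{lem:merge}
Let $w$ be a merge, and write $\eta=\eta_w$, $s=s_w$. For each direction $\sigma$ and each $\rho\in(0,1]$,
\[
\Lambda_w(P_\sigma)\le\eta+\rho\,\delta_1+\Big(\eta+\frac s2\Big)\ln\frac1\rho .
\]
\end{lemma}

\begin{proof}
Let $E_1,E_2$ be the functions $E_\sigma$ of the branch states $(S_1,w),(S_2,w)$. In the vertex state $(S_1\cup S_2,w)$ we have $\delta=\delta_1$, so leaves of $S_1$ keep their excess and those of $S_2$ gain $\eta$. Hence the function $E_\sigma$ of the vertex state is $\min(E_1,E_2+\eta)$. With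
\[
\psi_i=\psi\Big(\frac{E_i(\lambda)}\lambda\Big),\qquad\tilde\psi_2=\psi\Big(\frac{E_2(\lambda)+\eta}\lambda\Big),
\]
the vertex state has the integrand $\max(\psi_1,\tilde\psi_2)$ on $(0,\delta_1]$. Therefore
\begin{equation}\label{loss}
\Lambda_w(P_\sigma)=\int_0^{\delta_1}J\,d\lambda+\int_{\delta_1}^{\delta_2}\psi_2\,d\lambda,\qquad J=\psi_1+\psi_2-\max(\psi_1,\tilde\psi_2).
\end{equation}
The second integral, the price for the shrinking range of levels, is at most $\delta_2-\delta_1=\eta$.

To bound $J$, note first that $J\le\psi_2\le1$. Secondly,
\[
J=(\psi_2-\tilde\psi_2)+\min(\psi_1,\tilde\psi_2).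
\]
Here $\psi_2-\tilde\psi_2\le\eta/\lambda$, since $\psi$ is $1$-Lipschitz on $[0,\infty)$ (and both terms vanish if $E_2(\lambda)=\infty$). We claim that
\[
\min(\psi_1,\tilde\psi_2)\le\frac s{2\lambda} .
\]
This is trivial if the minimum is $0$. Otherwise $E_1(\lambda)$ and $E_2(\lambda)$ are finite, so there are leaves $z_i\in S_i$ with $h_\sigma(z_i,w)\ge\lambda$ and excess $E_i(\lambda)$, and Lemma~\ref{lem:saving} gives $s\ge2\lambda-E_1-E_2$. As the minimum is at most the mean,
\[
\min(\psi_1,\tilde\psi_2)\le\frac12\Big(1-\frac{E_1}\lambda+1-\frac{E_2+\eta}\lambda\Big)\le\frac{2\lambda-E_1-E_2}{2\lambda}\le\frac s{2\lambda} .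
\]

Altogether $J\le\min(1,A/\lambda)$ with $A=\eta+\frac s2$. If $\delta_1=0$, the first integral in \eqref{loss} vanishes. If $\delta_1>0$, use the bound $1$ for $\lambda\le\rho\delta_1$ and the bound $A/\lambda$ for $\rho\delta_1\le\lambda\le\delta_1$:
\[
\int_0^{\delta_1}J\,d\lambda\le\rho\delta_1+A\ln\frac1\rho .\qedhere
\]
\end{proof}

The number $\rho$ marks the relative level below which we give up controlling the loss. The same $\rho$ serves at all merges, so the estimate is linear in $\delta_1$, $\eta_w$, $s_w$ and can be summed over the tree.

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:proof}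

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Put $f(x)=kx(2+\ln\frac1x)$ for $0<x\le1$. Then $f'(x)=k(1+\ln\frac1x)>0$, $f(x)\to0$ as $x\to0$, and $f(1)=2k>1$. So $f(x)=1$ has exactly one solution $\theta_k$, and it lies in $(0,1)$.

Let $T$ be the tree of Section~\ref{sec:defect}. Put $Y=\sum_w\eta_w$ and $Z=\sum_ws_w$, so that $\Delta=2\delta_r+Y+Z$. Apply \eqref{telescope} to $F=\Phi$. By Lemma~\ref{lem:edge} the left side is at least $L$. On the right side, $\Phi(N_r,r)\le k\delta_r$, and the losses are bounded by Lemma~\ref{lem:merge}, summed over the $k$ directions. As $\sum_w\delta_1\le L$ by Lemma~\ref{lem:defect}, we obtain, for every $\rho\in(0,1]$,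
\[
L\le k\Big[\delta_r+Y+\rho L+\Big(Y+\frac Z2\Big)\ln\frac1\rho\Big]\le k\Big[\Delta\Big(1+\ln\frac1\rho\Big)+\rho L\Big] .
\]
If $\Delta$ were $0$, then $\rho\to0$ would give $L\le0$, which is false. So $x:=\Delta/L>0$. If $x\ge1$, then $x\ge\theta_k$ trivially. If $x<1$, choose $\rho=x$, which minimizes the right side. Division by $L$ gives $1\le kx(2+\ln\frac1x)=f(x)$, hence $x\ge\theta_k$ because $f$ is increasing.

In all cases $\Delta\ge\theta_kL$, and Lemma~\ref{lem:defect} gives $L(\text{MST for }N)\le(2-\theta_k)L$. Since the network was arbitrary, $m_d(B)\ge1/(2-\theta_k)$.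

It remains to estimate $\theta_k$. Let $x_0=1/\big(2k(1+\ln3k)\big)\in(0,1)$. From $\ln t\le t-1$ with $t=3k$ we get $2+2\ln3k\le6k\le9k$, so
\[
\ln\frac1{x_0}=\ln k+\ln(2+2\ln3k)\le\ln k+\ln9k=2\ln3k .
\]
Hence $f(x_0)\le kx_0(2+2\ln3k)=1$ and $x_0\le\theta_k$. Finally, the vertices of $B$ span $\mathbb R^d$ and come in pairs $\pm v$, so $k\ge2d\ge4$. The inequality $2(1+\ln3k)\le2k+1$ holds for $k=4$, where $\ln12<2.5$ makes the left side less than $7$. It persists for $k\ge4$, since the left side, as a function of a real variable $k$, has derivative $2/k<2$. This gives $x_0\ge1/(k(2k+1))$.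
\end{proof}

\section{Dual pairs with different Steiner ratios}\label{sec:duals}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
The cross-polytope $DQ$ has $k=2d$ vertices. By \eqref{cube} and Theorem~\ref{thm:lower},
\[
m_d(Q)\le\frac1{2-2^{1-d}},\qquad m_d(DQ)\ge\frac1{2-\theta_{2d}},
\]
so it suffices that $\theta_{2d}>2^{1-d}$. Since $x\mapsto2d\,x(2+\ln\frac1x)$ is increasing on $(0,1)$ and equals $1$ at $\theta_{2d}$, this means
\[
\varphi(d):=2d\cdot2^{1-d}\big(2+(d-1)\ln2\big)<1 .
\]
With $\ln2<0.7$ we get $\varphi(8)=\frac18(2+7\ln2)<\frac{6.9}8<1$. For $d\ge8$ we have $\frac{\ln2}{2+(d-1)\ln2}<\frac1{d-1}\le\frac17$, hence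
\[
\frac{\varphi(d+1)}{\varphi(d)}=\frac12\Big(1+\frac1d\Big)\Big(1+\frac{\ln2}{2+(d-1)\ln2}\Big)\le\frac12\cdot\frac98\cdot\frac87<1 .
\]
So $\varphi(d)<1$ for all $d\ge8$.

For the remaining estimates let $d\ge2$. From \eqref{cube}, $2m_d(Q)-1\le\frac{2^d}{2^d-1}-1=\frac1{2^d-1}$. From \eqref{cross}, $2m_d(DQ)-1\le\frac{2d}{2d-1}-1=\frac1{2d-1}$. Theorem~\ref{thm:lower} with $k=2d$ gives
\[
2m_d(DQ)-1\ge\frac2{2-\theta_{2d}}-1=\frac{\theta_{2d}}{2-\theta_{2d}}\ge\frac{\theta_{2d}}2\ge\frac1{8d(1+\ln6d)} .\qedhere
\]
\end{proof}

\begin{remark}
The comparison of \eqref{cube} with Theorem~\ref{thm:lower} does not reach $d=7$: since $\ln 2>0.69$, we have $\varphi(7)=\frac{14}{64}(2+6\ln2)>\frac{14}{64}\cdot6>1$, so $\theta_{14}<2^{-6}$. For $d=2$ the pair $Q,DQ$ is no counterexample at all, by linear equivalence.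
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:open}]
By Theorem~\ref{thm:disproof}, $R>1$. We use that the Steiner ratio changes little when the norm changes little. If $\alpha C\subseteq B\subseteq\beta C$ for unit balls $B,C$ and $\beta\ge\alpha>0$, then $\beta^{-1}\|\cdot\|_C\le\|\cdot\|_B\le\alpha^{-1}\|\cdot\|_C$. So when the norm is changed from $C$ to $B$, the length of each individual network lies between $\beta^{-1}$ and $\alpha^{-1}$ times its former value. Minimizing over all networks interconnecting a given $N$, and over all spanning trees of $N$, we see that the same holds for the lengths of the SMT and of the MST. Hence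
\[
\frac\alpha\beta\,m_d(C)\le m_d(B)\le\frac\beta\alpha\,m_d(C) .
\]
Apply this with $C=Q$. Since polarity reverses inclusions, also $\beta^{-1}DQ\subseteq DB\subseteq\alpha^{-1}DQ$, where the quotient of the two scales is again $\beta/\alpha$. Hence
\[
m_d(DB)\ge\frac\alpha\beta\,m_d(DQ)=\frac\alpha\beta\,R\,m_d(Q)\ge\Big(\frac\alpha\beta\Big)^2R\,m_d(B)>m_d(B) .
\]

For a given $B$, the best choice of $\alpha^{-1}$ and $\beta^{-1}$ is the maximum and the minimum of $\|\cdot\|_B$ on the boundary of $Q$. Both depend continuously on the norm with respect to uniform convergence on that boundary, so the condition $(\beta/\alpha)^2<R$ defines an open set of norms. It contains $\|\cdot\|_Q$.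

Finally, let $B$ be the unit ball of $\ell_p^d$, $1<p<\infty$. Then $DB$ is the unit ball of $\ell_q^d$, and $\|x\|_\infty\le\|x\|_p\le d^{1/p}\|x\|_\infty$ means $d^{-1/p}Q\subseteq B\subseteq Q$. Here $(\beta/\alpha)^2=d^{2/p}\to1$ as $p\to\infty$, so the condition holds for all sufficiently large $p$. For $1<p<\infty$ the space $\ell_p^d$ is smooth and strictly convex.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SteinerRatio}
``The Steiner Ratio'',
\url{http://stubber.math-inf.uni-greifswald.de/biomathematik/cieslik/massey.pdf}.
\end{thebibliography}

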